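# Restricting Laurent monomials to a linear space

Throughout, $K$ is an arbitrary field, $n\ge 1$, $[n]=\{1,\dots,n\}$, and all schemes, dimensions and cohomology groups are over $K$.

Take a lattice polytope $P$ and look at the Laurent monomials $x^m$ with $m\in kP\cap\mathbb Z^n$. On the whole torus they are linearly independent, so they span a space of dimension $\#(kP\cap\mathbb Z^n)$. For the polytopes considered here this number is the Euler characteristic of a line bundle. We start by proving that. Then we restrict the monomials to a linear subspace, where they become dependent, and ask whether the dimension of their span is still an Euler characteristic.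

## 1. Monomials on the whole torus

### 1.1 The permutohedral variety

For $u\in\mathbb R^n$, $m\in\mathbb Z^n$ and $S\subseteq[n]$ write $\langle m,u\rangle=\sum_i m_iu_i$, $m(S)=\sum_{i\in S}m_i$, $e_S=\sum_{i\in S}e_i$ and $\mathbf 1=e_{[n]}$. Let $T=\mathbb G_m^n/\mathbb G_m$ be the dense torus of $\mathbb P^{n-1}$. Its characters are the monomials $x^m$ with $m([n])=0$, and its fans live in $N_{\mathbb R}=\mathbb R^n/\mathbb R\mathbf 1$.

**Definition.** The permutohedral variety $X_{[n]}=X_{A_{n-1}}$ is the toric variety of the fan whose cones are generated by the classes of $e_{S_1},\dots,e_{S_k}$, one cone for each chain $\emptyset\ne S_1\subsetneq\dots\subsetneq S_k\subsetneq[n]$. This is the normal fan of the permutohedron. For a finite nonempty set $A$ the same construction gives $X_A$; it is a point if $|A|=1$.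

A maximal cone comes from a complete flag $\emptyset=S_0\subsetneq S_1\subsetneq\dots\subsetneq S_n=[n]$. If $S_i=S_{i-1}\cup\{a_i\}$, its preimage in $\mathbb R^n$ is $\{u_{a_1}\ge u_{a_2}\ge\dots\ge u_{a_n}\}$, because $u=\sum_{i<n}(u_{a_i}-u_{a_{i+1}})e_{S_i}+u_{a_n}\mathbf 1$. So the fan is complete, and it is smooth because $e_{S_1},\dots,e_{S_n}$ is a basis of $\mathbb Z^n$. We use the standard toric dictionary: each cone $\sigma$ has an affine chart $U_\sigma$ and an orbit $O_\sigma\subseteq U_\sigma$, with $U_\sigma\cap U_\tau=U_{\sigma\cap\tau}$; each ray $e_S$ has a prime divisor $D_S$; a degree-$0$ monomial $x^m$ has order $m(S)$ along $D_S$; and $D_S\cap D_{S'}\neq\emptyset$ if and only if $S,S'$ are comparable.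

**Example 1.1.** For $n=2$ the rays are $e_1$ and $e_2=-e_1$, so $X_{[2]}=\mathbb P^1$. For $n=3$ the rays in cyclic order are $e_1,e_{12},e_2,e_{23},e_3,e_{13}$, and $X_{[3]}$ is $\mathbb P^2$ blown up at the three coordinate points: $D_{\{i\}}$ is the strict transform of the line $x_i=0$, and $D_{\{i,j\}}$ is the exceptional curve over the point $x_i=x_j=0$.

### 1.2 Generalized permutohedra and supermodular functions

**Definition.** A lattice generalized permutohedron is a nonempty polytope $P\subset\mathbb R^n$ with vertices in $\mathbb Z^n$, lying in a hyperplane $\sum_i x_i=c$, such that $h(u)=\min_{p\in P}\langle p,u\rangle$ is linear on (the preimage in $\mathbb R^n$ of) every cone of the fan of $X_{[n]}$. A function $g:2^{[n]}\to\mathbb Z$ with $g(\emptyset)=0$ is supermodular if $g(S)+g(S')\le g(S\cap S')+g(S\cup S')$ for all $S,S'$. Put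
$$P_g=\{x\in\mathbb R^n: x([n])=g([n]),\ x(S)\ge g(S)\ \text{for all }S\}.$$

**Examples.** The standard simplex $\Delta=\operatorname{conv}(e_1,\dots,e_n)$ has $h(u)=\min_iu_i$; its function $S\mapsto h(e_S)$ is $0$ for $S\ne[n]$ and $1$ for $S=[n]$. For $n=3$ the triangle $\operatorname{conv}(e_1+e_2,e_1+e_3,e_2+e_3)$ has $g(\{i\})=0$, $g(\{i,j\})=1$, $g([3])=2$. The segment from $e_1+e_2$ to $e_3+e_4$ in $\mathbb R^4$ is not a generalized permutohedron: $h(u)=\min(u_1+u_2,u_3+u_4)$ takes the values $1,1$ on $e_{13},e_{14}$ but $0,1$ on $e_1,e_{134}$, and $1+1>0+1$ contradicts the next lemma.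

**Lemma 1.2.** If $P$ is a lattice generalized permutohedron, then $g(S)=h(e_S)$ is supermodular and $P=P_g$. Conversely, if $g$ is integral and supermodular with $g(\emptyset)=0$, then $P_g$ is a lattice generalized permutohedron and $\hat g(u):=\min_{p\in P_g}\langle p,u\rangle$ satisfies $\hat g(e_S)=g(S)$. Moreover, for a complete flag $(S_i)$ the point $m$ with $m(S_i)=g(S_i)$ for all $i$ lies in $P_g$, and $\hat g=\langle m,\cdot\rangle$ on the cone of the flag.

*Proof.* As a minimum of linear functions, $h$ is concave and positively homogeneous, hence superadditive. Since $S\cap S'\subseteq S\cup S'$ is a chain, $h$ is linear on a cone containing $e_{S\cap S'}$ and $e_{S\cup S'}$. So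
$$g(S)+g(S')\le h(e_S+e_{S'})=h(e_{S\cap S'}+e_{S\cup S'})=g(S\cap S')+g(S\cup S').$$
Next, $P=\{x:\langle x,u\rangle\ge h(u)\ \forall u\}$. Since $h$ is linear on cones, and $\langle x,\pm\mathbf 1\rangle\ge h(\pm\mathbf 1)=\pm c$ says $x([n])=c$, it is enough to impose the inequalities at the $e_S$. So $P=P_g$.

Conversely let $g$ be supermodular, and take a flag with $S_i=S_{i-1}\cup\{a_i\}$ and $m$ as stated. We show $m(A)\ge g(A)$ by induction on $|A|$; the case $A=\emptyset$ is trivial. Let $i$ be maximal with $a_i\in A$. Then $A\cup S_{i-1}=S_i$ and $A\cap S_{i-1}=A\setminus a_i$, so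
$$g(A)\le g(A\setminus a_i)+g(S_i)-g(S_{i-1})\le m(A\setminus a_i)+m_{a_i}=m(A).$$
Hence $m\in P_g$. If $u=\sum_i\lambda_ie_{S_i}$ with $\lambda_i\ge0$ for $i<n$, then every $p\in P_g$ satisfies $\langle p,u\rangle=\sum\lambda_ip(S_i)\ge\sum\lambda_ig(S_i)=\langle m,u\rangle$, with $p([n])=g([n])$ taking care of $i=n$. So $\hat g(u)=\langle m,u\rangle$ on this cone. In particular $\hat g$ is linear on cones, and $\hat g(e_S)=g(S)$ by choosing a flag through $S$. The set $P_g$ is bounded, since $x_i\ge g(\{i\})$ and $x([n])$ is fixed. Each vertex of $P_g$ is the unique minimizer of some $u$, and this $u$ lies in the cone of some flag, so the vertex is the integral point $m$ of that flag. $\square$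

### 1.3 The sheaves $\mathcal L_g$

**Definition.** Let $g:2^{[n]}\to\mathbb Z$ be any function with $g(\emptyset)=0$. Choose $v\in\mathbb Z^n$ with $v([n])=g([n])$ and put
$$\mathcal L_g=x^v\cdot\mathcal O_{X_{[n]}}\Big(-\sum_{\emptyset\ne S\subsetneq[n]}(g(S)-v(S))D_S\Big).$$
For a rational function $f=x^vf_0$ of degree $g([n])$, with $f_0$ of degree $0$, let $\operatorname{ord}_S(f)=v(S)+\operatorname{ord}_{D_S}(f_0)$. This does not depend on $v$, because $x^{v'-v}$ has order $(v'-v)(S)$ along $D_S$. So $\mathcal L_g$ is, independently of $v$, the sheaf of rational functions homogeneous of degree $g([n])$, regular on the torus, with $\operatorname{ord}_S\ge g(S)$ for all $S$.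

On the chart of a chain, $\mathcal L_g$ is generated by any monomial $x^m$ with $m([n])=g([n])$ and $m(S)=g(S)$ for all $S$ in the chain: take $v=m$ and note that the other $D_S$ do not meet this chart. Also $\mathcal L_g\otimes\mathcal L_{g'}\cong\mathcal L_{g+g'}$.

For $n=2$, $\mathcal L_g$ has degree $g([2])-g(\{1\})-g(\{2\})$ on $\mathbb P^1$.

If $P=P_g$ is a lattice generalized permutohedron, then $\mathcal O(P)$ is generated on each maximal chart by $x^m$, where $m$ is the vertex with $m(S)=g(S)$ on the flag. So $\mathcal O(P)=\mathcal L_g$, $\mathcal O(kP)=\mathcal L_{kg}$, and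
$$H^0(X_{[n]},\mathcal O(kP))=\operatorname{span}_K\{x^m:m\in kP\cap\mathbb Z^n\}.$$

### 1.4 Cohomology by weights, and the answer on the whole torus

Let $g$ be any function with $g(\emptyset)=0$, let $\psi$ be the function on $\mathbb R^n$, linear on cones, with $\psi(e_S)=g(S)$ and $\psi(\mathbf 1)=g([n])$, and let $m\in\mathbb Z^n$ with $m([n])=g([n])$. Then $\langle m,\cdot\rangle-\psi$ descends to $N_{\mathbb R}$. Let
$$V_m=\{u\in N_{\mathbb R}:\langle m,u\rangle<\psi(u)\},$$
an open set.

**Lemma 1.3.** If $V_m$ is empty or star-shaped, then the weight-$m$ part of $H^i(X_{[n]},\mathcal L_g)$ is $0$ for all $i>0$.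

*Proof.* The space $H^0(U_\sigma,\mathcal L_g)_m$ is $K$ if $m(S)\ge g(S)$ for all rays $e_S$ of $\sigma$, and $0$ otherwise. Since $\psi$ is linear on $\sigma$, the condition says $\sigma\cap V_m=\emptyset$; and in any case $\sigma\cap V_m$ is empty or convex. Compute $H^\bullet(X_{[n]},\mathcal L_g)$ by the Čech complex of the cover by the maximal charts. An intersection of charts is the chart of the intersection of the cones. So the weight-$m$ part has one copy of $K$ for each tuple of maximal cones whose intersection misses $V_m$. It is therefore the kernel of the surjection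
$$C^\bullet(\{\sigma\},K)\to C^\bullet(\{\sigma\cap V_m\},K)$$
between the Čech complexes, with coefficients in the constant sheaf $K$, of the finite closed covers of $N_{\mathbb R}$ and of $V_m$ by the maximal cones.

In both covers all nonempty finite intersections are convex, hence acyclic for the constant sheaf. By Leray's theorem for finite closed covers the two complexes compute $H^\bullet(N_{\mathbb R};K)$ and $H^\bullet(V_m;K)$. The long exact sequence contains
$$H^{i-1}(N_{\mathbb R};K)\to H^{i-1}(V_m;K)\to H^i(X_{[n]},\mathcal L_g)_m\to H^i(N_{\mathbb R};K),$$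
whose last term is $0$ for $i>0$. If $V_m=\emptyset$, we are done. If $V_m$ is star-shaped, it is contractible. For $i\ge2$ the second term is $0$, and for $i=1$ the first map is the isomorphism $K\to K$. So the third term vanishes. $\square$

**Proposition 1.4.** If $g$ is integral and supermodular with $g(\emptyset)=0$, then $H^i(X_{[n]},\mathcal L_g)=0$ for $i>0$. Hence for every lattice generalized permutohedron $P$ and $k\ge0$,
$$\dim\operatorname{span}_K\{x^m:m\in kP\cap\mathbb Z^n\}=h^0(X_{[n]},\mathcal O(kP))=\chi(X_{[n]},\mathcal O(kP)).$$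

*Proof.* Here $\psi=\hat g$ by Lemma 1.2. It is concave, so each $V_m=\{\hat g(u)-\langle m,u\rangle>0\}$ is convex, and Lemma 1.3 applies in every weight. For the second statement use $kg$ in place of $g$. $\square$

What changes when the monomials are restricted to a linear subspace? The toric variety becomes a non-toric subvariety, so weights are no longer available. The monomials become dependent. And it is no longer clear that they span all sections of the restricted line bundle.

## 2. Monomials on a linear subspace

Let $L\subseteq K^n$ be a subspace of dimension $r$. Its matroid $M$ on $[n]$ is the linear matroid of the forms $x_i|_L\in L^\vee$: a set $I$ is independent if the forms $x_i|_L$, $i\in I$, are linearly independent. The closure $\operatorname{cl}_M(S)$ consists of all $j$ with $x_j|_L\in\operatorname{span}\{x_i|_L:i\in S\}$; a flat is a set equal to its closure; $j$ is a loop if $x_j|_L=0$, and a coloop if $j\notin\operatorname{cl}_M([n]\setminus j)$. We assume that $M$ is loopless. Then $\emptyset$ is a flat, $r\ge1$, and $\mathbb PL\cap T$ is a nonempty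 open subscheme of $\mathbb PL$, hence integral. (Over a small finite field it may have no $K$-points.)

Let $S_L=K[x_1^{\pm1},\dots,x_n^{\pm1}]/I_L$, where $I_L$ is generated by the linear forms vanishing on $L$. This is the graded coordinate ring of the cone $L\cap\mathbb G_m^n$ over $\mathbb PL\cap T$.

**Definition.** The wonderful compactification $W_L$ is the closure of $\mathbb PL\cap T$ in $X_{[n]}$. For a lattice generalized permutohedron $P$ in $\sum_ix_i=c$ and $k\ge0$, $R^k(P,L)\subseteq S_L$ is the image of $\operatorname{span}_K\{x^m:m\in kP\cap\mathbb Z^n\}$; it lies in degree $kc$. Put $R(P,L)=\bigoplus_{k\ge0}R^k(P,L)\,t^k\subseteq S_L[t]$.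

The last ingredient is $K(M)$, the K-ring of the matroid (Larson–Li–Payne–Proudfoot): the Grothendieck ring of vector bundles on the toric variety of the Bergman fan of $M$, a subfan of the fan above. It carries the matroid Euler characteristic $\chi(M,\cdot):K(M)\to\mathbb Z$. We use only one property: when $M$ is realized by $L$, $\chi(M,\xi)=\chi(W_L,\xi|_{W_L})$. We also write $\mathcal O(kP)$ for the class in $K(M)$ obtained by restriction from $X_{[n]}$.

**Theorem 2.1.** Let $K$ be any field, $L\subseteq K^n$ a subspace with loopless matroid $M$, and $P$ any lattice generalized permutohedron. Then for all $k\ge0$,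
$$\dim R^k(P,L)=\chi(W_L,\mathcal O(kP))=\chi(M,\mathcal O(kP)).$$

The statement with the extra hypothesis $\dim P=n-1$ is a conjecture from "Open Problems Session \1, Wednesday". So the conjecture is true, and the hypothesis is not needed.

**Example 2.2 (lines).** If $r=1$, then $L$ is spanned by a vector $w$ with no zero coordinate. Here $W_L$ is a point and $S_L=K[s^{\pm1}]$ with $x^m\mapsto w^ms^{m([n])}$. So $R^k(P,L)=K s^{kc}$ has dimension $1$, which is the Euler characteristic of a line bundle on a point.

**Example 2.3 (a plane in $K^3$).** Let $L=\{x_1+x_2+x_3=0\}$ and let $P$ be the triangle $\operatorname{conv}(e_1+e_2,e_1+e_3,e_2+e_3)$. Put $a=x_1|_L$, $b=x_2|_L$, so $x_3|_L=-(a+b)$. For $k=1$ the monomials restrict to $ab$, $-(a^2+ab)$, $-(ab+b^2)$, a basis of the binary quadrics. The lattice points of $kP$ are the $(k,k,k)-\beta$ with $\beta\in\mathbb Z_{\ge0}^3$ and $\beta([3])=k$, that is, the sums of $k$ lattice points of $P$. So $R^k(P,L)$ is the space of all binary forms of degree $2k$, of dimension $2k+1$, although there are $\binom{k+2}{2}$ monomials.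 For $k=2$ the numbers are $5$ and $6$, and the relation is $x_1x_2x_3(x_1+x_2+x_3)=0$. On the other side, $W_L\cong\mathbb P^1$ is the closure of a line minus three points. The monomial $x_1x_2$ is a section of $\mathcal O(P)$ generating it along $D_{\{3\}}$ and with order one more than required along $D_{\{1\}}$ and along $D_{\{2\}}$. Since $W_L$, the strict transform of a line avoiding the three coordinate points, meets each $D_{\{i\}}$ transversally in one point and no $D_{\{i,j\}}$, the degree of $\mathcal O(P)|_{W_L}$ is $2$, and $\chi(W_L,\mathcal O(kP))=2k+1$.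

**Reduction to cohomology.** The purpose of this step is to isolate what must be proved on $W_L$. We want

* **(A)** $H^i(W_L,\mathcal O(P))=0$ for $i>0$, and $H^0(X_{[n]},\mathcal O(P))\to H^0(W_L,\mathcal O(P))$ is surjective.

*(A) for all $P$ implies Theorem 2.1.* Multiplication by $x^{-v}$, with $v([n])=kc$, identifies the sections of $\mathcal O(kP)$ over $\mathbb PL\cap T$ with the degree-$0$ part of $S_L$. Undoing it identifies them with $(S_L)_{kc}$. Since $W_L$ is integral and $\mathbb PL\cap T$ is open and dense, restriction $H^0(W_L,\mathcal O(kP))\to(S_L)_{kc}$ is injective. The composite $H^0(X_{[n]},\mathcal O(kP))\to H^0(W_L,\mathcal O(kP))\to(S_L)_{kc}$ sends $x^m$ to its class. Hence $R^k(P,L)$ is isomorphic to the image of $H^0(X_{[n]},\mathcal O(kP))\to H^0(W_L,\mathcal O(kP))$. Apply (A) to the lattice generalized permutohedron $kP$ (a point if $k=0$):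
$$\dim R^k(P,L)=h^0(W_L,\mathcal O(kP))=\chi(W_L,\mathcal O(kP))=\chi(M,\mathcal O(kP)).\qquad\square$$

Proposition 1.4 is (A) for $L=K^n$, where $W_L=X_{[n]}$ and surjectivity is trivial. Everything now rests on reaching smaller $L$.

## 3. Charts and boundary of the wonderful compactification

### 3.1 Charts

**Step 1: coordinates on a toric chart.** Let $\mathcal F:\emptyset=F_0\subsetneq F_1\subsetneq\dots\subsetneq F_r=[n]$ be a complete flag of flats of $M$, and choose $b_i\in F_i\setminus F_{i-1}$. Let $U_{\mathcal F}$ be the chart of the cone spanned by $e_{F_1},\dots,e_{F_{r-1}}$. Put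
$$y_i=x_{b_i}/x_{b_{i+1}}\ (1\le i<r),\qquad z_j=x_j/x_{b_i}\ (j\in F_i\setminus F_{i-1},\ j\ne b_i).$$
Their exponent vectors are the edges of a tree on $[n]$ (the path $b_1,\dots,b_r$ with leaves attached), so they form a basis of the character lattice. The ray $e_{F_k}$ pairs with $y_i$ to $[i\le k]-[i+1\le k]=\delta_{ik}$ (here $[\cdot]$ is $1$ if the statement holds and $0$ if not), and with $z_j$ to $0$, since $j$ and $b_i$ lie in the same $F_k$'s. So $U_{\mathcal F}=\operatorname{Spec}K[y_i,z_j^{\pm1}]$ and $D_{F_i}\cap U_{\mathcal F}=\{y_i=0\}$.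

**Step 2: equations of $W_L$ in the chart.** Since $b_i\notin F_{i-1}=\operatorname{cl}_M\{b_1,\dots,b_{i-1}\}$, the forms $x_{b_1},\dots,x_{b_r}$ are a basis of $L^\vee$. For $j\in F_i\setminus F_{i-1}$ we have $x_j|_L=\sum_{k\le i}c_{jk}x_{b_k}$ with $c_{ji}\ne0$. Dividing by $x_{b_i}$, and using $x_{b_k}/x_{b_i}=y_ky_{k+1}\cdots y_{i-1}$, we see that $\mathbb PL\cap T\subseteq T$ is cut out by
$$z_j=u_j(y):=c_{ji}+\sum_{k<i}c_{jk}\,y_ky_{k+1}\cdots y_{i-1}.$$
The closed subscheme $\{z_j=u_j(y)\ \forall j\}$ of $U_{\mathcal F}$ is isomorphic to the open subscheme $V_{\mathcal F}=\{\prod_ju_j\ne0\}$ of $\mathbb A^{r-1}$. It contains the origin because $u_j(0)=c_{ji}\ne0$. So it is integral, and its nonempty open part $\prod_iy_i\ne0$ is $\mathbb PL\cap T$. It is therefore the closure of $\mathbb PL\cap T$ in $U_{\mathcal F}$: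
$$W_L\cap U_{\mathcal F}=\{z_j=u_j(y)\}\cong V_{\mathcal F}\subseteq\mathbb A^{r-1},\qquad D_{F_i}\cap W_L\cap U_{\mathcal F}=\{y_i=0\}.\tag{1}$$

**Step 3: these charts cover $W_L$.** Suppose $W_L$ meets $O_\sigma$ for a chain $\sigma$ that contains a non-flat $S$. Pick $j\notin S$ with $x_j|_L=\sum_{i\in S}c_ix_i|_L$. For $i\in S$, the character $x_i/x_j$ pairs to a nonnegative number with every $S'$ in the chain: if $S'\subseteq S$, then $j\notin S'$; if $S'\supseteq S$, then $i\in S'$. It pairs to $1$ with $S$. So $x_i/x_j$ is regular on $U_\sigma$ and vanishes on $O_\sigma$. But $1=\sum_{i\in S}c_i\,x_i/x_j$ holds on $\mathbb PL\cap T$, hence on $W_L\cap U_\sigma$. At a point of $W_L\cap O_\sigma$ this reads $1=0$. So only orbits of chains of flats meet $W_L$, and each such chain extends to a complete flag of flats.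

Consequently $W_L$ is smooth and integral, $D_S\cap W_L=\emptyset$ if $S$ is not a flat, and for each proper nonempty flat $F$ the scheme $D_F\cap W_L$ is an effective Cartier divisor on $W_L$.

### 3.2 Boundary divisors are products

**Step 4: $D_S$ in the toric variety.** We have $\mathbb Z^n/\langle\mathbf 1,e_S\rangle=\mathbb Z^S/e_S\oplus\mathbb Z^{[n]\setminus S}/e_{[n]\setminus S}$. A chain through $S$ is a chain inside $S$ together with a chain above $S$; under the isomorphism $e_{S'}\mapsto(e_{S'},0)$ for $S'\subsetneq S$ and $e_{S'}\mapsto(0,e_{S'\setminus S})$ for $S'\supsetneq S$. So $D_S\cong X_S\times X_{[n]\setminus S}$. Since $X_{[n]}$ is smooth with coordinate boundary, $D_{S'}\cap D_S$ is, as a scheme, $D_{S'}\times X_{[n]\setminus S}$ if $S'\subsetneq S$, $X_S\times D_{S'\setminus S}$ if $S'\supsetneq S$, and empty if $S,S'$ are incomparable.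

**Step 5: $D_F$ in $W_L$.** Let $F$ be a proper nonempty flat. Let $L|F$ be the image of $L$ in $K^F$, and $L/F=L\cap\{x_i=0,\ i\in F\}\subseteq K^{[n]\setminus F}$. Their matroids are $M|F$ and $M/F$; both are loopless, the second because $F$ is a flat. We claim that, as subschemes of $D_F=X_F\times X_{[n]\setminus F}$,
$$D_F\cap W_L=W_{L|F}\times W_{L/F}.\tag{2}$$
A point of $D_F\cap W_L$ lies in the orbit of a chain of flats containing $F$, so charts $U_{\mathcal F}$ with $F=F_k$ in the flag cover it. For such a flag, $D_F\cap U_{\mathcal F}=\{y_k=0\}$ is the product of the chart of the flag $F_1\subsetneq\dots\subsetneq F_k$ of $M|F$, with coordinates $y_i$ $(i<k)$ and $z_j$ $(j\in F)$, and the chart of the flag $F_{k+1}\setminus F\subsetneq\dots\subsetneq F_r\setminus F$ of $M/F$, with coordinates $y_i$ $(i>k)$ and $z_j$ $(j\notin F)$. Every pair of complete flags of $M|F$ and $M/F$ arises in this way.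

Set $y_k=0$ in (1), and let $j\in F_i\setminus F_{i-1}$. If $i\le k$, then $u_j$ involves only $y_1,\dots,y_{i-1}$. It is unchanged, and it is the equation of $L|F$. If $i>k$, the terms $c_{jl}\,y_l\cdots y_{i-1}$ with $l\le k$ contain $y_k$ and vanish. What remains is $c_{ji}+\sum_{k<l<i}c_{jl}\,y_l\cdots y_{i-1}$, which is the equation of $L/F$, because $x_j=\sum_{k<l\le i}c_{jl}x_{b_l}$ on $L\cap\{x_F=0\}$. This proves (2).

**Step 6: line bundles on $D_S$.** For $g$ with $g(\emptyset)=0$ let $g^-$ agree with $g$ except that $g^-([n])=g([n])-1$. (The same notation is used on every ground set.) For a proper nonempty $S$ put $(g|S)(A)=g(A)$ for $A\subseteq S$, and $(g/S)(B)=g(S\cup B)-g(S)$ for $B\subseteq[n]\setminus S$. If $g$ is supermodular, so are both: for $g|S$ this is immediate, and for $g/S$ apply supermodularity to $S\cup B$ and $S\cup B'$. We claim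
$$\mathcal L_g|_{D_S}\cong\mathcal L_{g|S}\boxtimes\mathcal L_{g/S},\qquad\mathcal L_{g^-}|_{D_S}\cong\mathcal L_{g|S}\boxtimes\mathcal L_{(g/S)^-}.\tag{3}$$
Choose $v\in\mathbb Z^n$ with $v(S)=g(S)$ and $v([n])=g([n])$. Multiplication by $x^{-v}$ identifies $\mathcal L_g$ with $\mathcal O(-\sum_{S'}(g-v)(S')D_{S'})$, in which $D_S$ has coefficient $0$. So we may restrict divisor by divisor, using Step 4. For $S'\subsetneq S$ the coefficient is $(g|S)(S')-v(S')$. For $S'\supsetneq S$ it is $g(S')-v(S')=(g/S)(S'\setminus S)-v(S'\setminus S)$, since $g(S)=v(S)$. Also $v(S)=(g|S)(S)$ and $v([n]\setminus S)=(g/S)([n]\setminus S)$, so these are the divisors of $\mathcal L_{g|S}$ and $\mathcal L_{g/S}$ computed with the two parts of $v$. This is the first formula. The second is the first applied to $g^-$, since $g^-|S=g|S$ and $g^-/S=(g/S)^-$.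

**Step 7: subtracting the simplex.** For $e\in[n]$, multiplication by $x_e$ raises the degree by $1$ and raises $\operatorname{ord}_S$ by $1$ exactly when $e\in S$. Hence
$$\mathcal L_{g^-}\cong\mathcal L_g\Big(-\sum_{e\in S\subsetneq[n]}D_S\Big)\qquad(e\in[n]).\tag{4}$$
Since the function of $\Delta$ is $0$ except for the value $1$ at $[n]$, we have $\mathcal O(P-\Delta):=\mathcal O(P)\otimes\mathcal O(\Delta)^{-1}\cong\mathcal L_{g^-}$ when $P=P_g$.

## 4. Freeing one coordinate

### 4.1 A larger subspace containing $L$ as a hyperplane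

Suppose $r<n$. Then $M$ has a non-coloop $e$, since if all elements were coloops, $[n]$ would be independent. Put $E=[n]\setminus e$. The projection $L\to K^E$ is injective: its kernel consists of the multiples of the $e$-th unit vector in $L$, and if that vector were in $L$, then $x_e|_L$ would not be in the span of the other coordinate forms. Let $L'$ be its image, with matroid $M\setminus e$, and let $\ell\in L'^\vee$ be the form corresponding to $x_e|_L$. It is nonzero because $M$ is loopless. Put
$$L''=L'\oplus K\subseteq K^n,\qquad L=\{x\in L'':x_e=\ell(x)\},\qquad\dim L''=r+1.$$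
The matroid of $L''$ is $M''=(M\setminus e)\oplus\{e\}$ with $e$ a coloop. It is loopless, and its flats are $F$ and $F\cup e$ for $F$ a flat of $M\setminus e$. Write $W=W_L\subseteq W''=W_{L''}$.

The corank $n-\dim L''$ is one smaller than that of $L$, and $W$ has codimension one in $W''$. So the natural plan is to use
$$0\to\mathcal L_g|_{W''}(-W)\to\mathcal L_g|_{W''}\to\mathcal L_g|_W\to0\tag{5}$$
and to deduce (A) for $L$ from (A) for $L''$. The plan works as soon as $H^i(W'',\mathcal L_g(-W))=0$ for $i>0$.

### 4.2 The hyperplane guess, and where it stops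

What is $\mathcal O_{W''}(W)$? Since $\mathbb PL$ is a hyperplane in $\mathbb PL''$, the first guess is that $\mathcal O(W)$ is the restriction of $\mathcal O(\Delta)$, the line bundle of degree-one forms. If so, $\mathcal L_g(-W)\cong\mathcal L_{g^-}|_{W''}$, and we would only have to add a vanishing statement for $\mathcal O(P-\Delta)$ to the induction. In Example 2.3 the guess is right: $W''=X_{[3]}$, and the line $x_1+x_2+x_3=0$ avoids the three blown-up points. In general it is wrong.

**Example 4.1.** Let $L=\{x_3=x_1\}\subseteq K^3$ and $e=3$. Then $L'=K^2$, $\ell=x_1$, $L''=K^3$ and $W''=X_{[3]}$. The line $x_1=x_3$ passes through the point $x_1=x_3=0$, and $D_{\{1,3\}}$ is the exceptional curve over it. So the pullback of this line is $W+D_{\{1,3\}}$, and $\mathcal O(W)\cong\mathcal O(\Delta)(-D_{\{1,3\}})$. Thus $\mathcal L_g(-W)=\mathcal L_{g'}$ with $g'([3])=g([3])-1$, $g'(\{1,3\})=g(\{1,3\})-1$ and $g'=g$ otherwise.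

This bundle need not be of either type we could hope to treat. Take $g=0$. Then $g'$ is not supermodular: $g'(\{1,2\})+g'(\{2,3\})=0$, while $g'(\{2\})+g'([3])=-1$. Nor is $g'=f^-$ with $f$ supermodular: that forces $f(\{1\})=f(\{3\})=0$ and $f(\{1,3\})=-1$. So neither a statement for all $\mathcal O(P)$ nor one for all $\mathcal O(P-\Delta)$ applies to $\mathcal L_g(-W)$.

### 4.3 The divisor class of $W$

The form $x_e$ can be compared with $x_e-\ell$. This tells us exactly what $W$ is equivalent to. Put
$$\mathcal G=\{F\text{ flat of }M\setminus e:\ e\notin\operatorname{cl}_M(F)\},\qquad\mathcal B=\{F\ne E\text{ flat of }M\setminus e:\ e\in\operatorname{cl}_M(F)\}.$$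
Since $e$ is not a coloop, $E\notin\mathcal G$. So $\mathcal G\sqcup\mathcal B$ is the set of all flats $F\ne E$ of $M\setminus e$, and the sets $F\cup e$ with $F\in\mathcal G\sqcup\mathcal B$ are all the proper flats of $M''$ containing $e$. In Example 4.1, $\mathcal G=\{\emptyset,\{2\}\}$ and $\mathcal B=\{\{1\}\}$.

**Lemma 4.2.** $W$ is an effective Cartier divisor on $W''$, and $\mathcal O_{W''}(-W)\cong\mathcal O_{W''}\big(-\sum_{F\in\mathcal G}D_{F\cup e}\big)$.

*Proof.* The plan is to find a line bundle $\mathcal M$ on $W''$ of which both $x_e$ and $h:=x_e-\ell$ are sections, with divisors $\sum_{F\in\mathcal G}D_{F\cup e}$ and $W$. Here $\sum_{F\in\mathcal G}D_{F\cup e}$ means the sum of the Cartier divisors $D_{F\cup e}\cap W''$.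

**The bundle.** Let $\mu(S)=1$ if $S=[n]$, or if $S$ is a proper flat of $M''$ with $e\in S$ and $e\in\operatorname{cl}_M(S\setminus e)$. Let $\mu(S)=0$ for all other $S$. Put $\mathcal M=\mathcal L_\mu|_{W''}$; this makes sense although $\mu$ need not be supermodular. Over $\mathbb PL''\cap T$ its sections are the degree-$1$ functions, so $x_e$ and $h$ are sections there.

**A generator in each chart.** Let $U$ be the chart of a complete flag $G_0\subsetneq\dots\subsetneq G_{r+1}$ of flats of $M''$, with elements $b_i\in G_i\setminus G_{i-1}$ and coordinates $y_1,\dots,y_r$ on $W''\cap U$ as in (1). Let $s$ be the index with $e\in G_s\setminus G_{s-1}$. As $e$ is a coloop of $M''$, $G_{s-1}\cup e$ is a flat of rank $s$ inside $G_s$. So $G_s=G_{s-1}\cup e$ and $b_s=e$. The forms $x_{b_i}$ with $i\ne s$ are $r$ independent elements of $L'^\vee$, hence a basis. Write $\ell=\sum_{i\ne s}a_ix_{b_i}$ and $q=\max\{i:a_i\ne0\}$; then $q\ne s$. The set $G_i\setminus e$ is spanned in $M\setminus e$ by the $b_k$ with $k\le i$, $k\ne s$. So $e\in\operatorname{cl}_M(G_i\setminus e)$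 if and only if $i\ge q$. Therefore, for $1\le i\le r+1$,
$$\mu(G_i)=1\iff i\ge p:=\max(s,q).$$
The monomial $x_{b_p}$ has degree $1=\mu([n])$, and $\operatorname{ord}_{G_i}(x_{b_p})=1$ if $i\ge p$ and $0$ if not. So $x_{b_p}$ generates $\mathcal M$ on $W''\cap U$. Note $2\le p\le r+1$, since $s,q\geq 1$ are distinct.

**The divisor of $x_e$.** If $p=s$, then $x_e/x_{b_p}=1$. If $p=q$, then $x_e/x_{b_p}=x_{b_s}/x_{b_q}=y_s\cdots y_{q-1}$. In both cases it is regular, and its divisor is the sum of the $D_{G_i}$ with $s\le i<q$, that is, with $e\in G_i$ and $e\notin\operatorname{cl}_M(G_i\setminus e)$. These are the $G_i$ of the form $F\cup e$ with $F\in\mathcal G$. So $x_e\in\Gamma(W'',\mathcal M)$ and $\operatorname{div}(x_e)=\sum_{F\in\mathcal G}D_{F\cup e}$.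

**The divisor of $h$.** We have
$$\frac{h}{x_{b_p}}=\begin{cases}1-\sum_{i\le q}a_i\,y_i\cdots y_{s-1}&(q<s),\\[4pt]-a_q+y_s\cdots y_{q-1}-\sum_{i<q,\ i\ne s}a_i\,y_i\cdots y_{q-1}&(q>s).\end{cases}$$
This is regular, so $h\in\Gamma(W'',\mathcal M)$. Every nonconstant term contains $y_{p-1}$ as its last factor, so the expression is $\kappa+y_{p-1}\varphi$ with $0\ne\kappa\in K$ and $\varphi\in K[y_1,\dots,y_{p-2}]$. Distinct $i$ contribute distinct monomials to $\varphi$. Moreover $\varphi\ne0$: if $q<s$, the term $i=q$ has coefficient $-a_q\ne0$; if $q>s$, the term $i=s$ has coefficient $1$. In $K[y_1,\dots,y_r]/(\kappa+y_{p-1}\varphi)$ the product $y_{p-1}\varphi=-\kappa$ is a unit, so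
$$K[y_1,\dots,y_r]/(\kappa+y_{p-1}\varphi)\cong K[y_i:i\ne p-1][\varphi^{-1}],\qquad y_{p-1}\mapsto-\kappa/\varphi.$$
This is a domain in which every $y_i$ is nonzero. So the zero scheme $Z$ of $h$ in $W''\cap U$ is an open subscheme of an integral scheme in which $\{\prod y_i\ne0\}$ is dense. Also $Z\cap T=\mathbb PL\cap T\ne\emptyset$, because $L=\{x_e=\ell\}\subseteq L''$. Hence $Z$ is integral, closed in $U$, and $\mathbb PL\cap T$ is dense in it: $Z=W\cap U$ as schemes. Such charts cover $W''\supseteq W$, so $\operatorname{div}(h)=W$.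

Therefore $\mathcal O_{W''}(W)\cong\mathcal M\cong\mathcal O_{W''}\big(\sum_{F\in\mathcal G}D_{F\cup e}\big)$. $\square$

## 5. Between $\mathcal O(P)$ and $\mathcal O(P-\Delta)$

Compare the lemma with (4). Restricted to $W''$, where only flats matter, (4) says that subtracting all boundary divisors $D_{F\cup e}$ with $F\in\mathcal G\sqcup\mathcal B$ from $\mathcal L_g$ gives $\mathcal L_{g^-}$. Lemma 4.2 says that subtracting only those with $F\in\mathcal G$ gives $\mathcal L_g(-W)$. So the bundle that defeated the hyperplane guess lies on a path of subtractions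
$$\mathcal L_g\ \longrightarrow\ \mathcal L_g(-W)\ \longrightarrow\ \mathcal L_{g^-}$$
on $W''$, whose two ends are bundles one can try to include in an induction. Each step of the path changes cohomology only by that of a line bundle on a boundary divisor $D_{F\cup e}\cap W''$. By (2) that divisor is a product of wonderful compactifications on smaller ground sets. This suggests proving two statements together.

**Theorem 5.1.** Let $K$ be any field, $n\ge1$, $L\subseteq K^n$ a subspace with loopless matroid, and $P$ any lattice generalized permutohedron. Then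

* **(A)** $H^i(W_L,\mathcal O(P))=0$ for $i>0$, and $H^0(X_{[n]},\mathcal O(P))\to H^0(W_L,\mathcal O(P))$ is surjective;
* **(B)** $H^i(W_L,\mathcal O(P-\Delta))=0$ for $i>0$.

By Lemma 1.2, an equivalent form is: for all integral supermodular $g$ with $g(\emptyset)=0$, (A) holds with $\mathcal L_g$ in place of $\mathcal O(P)$, and (B) holds with $\mathcal L_{g^-}$ in place of $\mathcal O(P-\Delta)$. On $X_{[2]}=\mathbb P^1$, (B) says that $\mathcal O(d-1)$ has no $H^1$ for $d\ge0$. Subtracting $\Delta$ twice would already fail there, for $d=0$.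

The proof has two parts: (B) for $L=K^n$, and the induction on corank.

## 6. Subtracting the simplex on the permutohedral variety

Statement (A) for $r=n$ is Proposition 1.4, with surjectivity trivial because $W_L=X_{[n]}$. Here we prove (B) for $r=n$: if $g$ is supermodular, then $H^i(X_{[n]},\mathcal L_{g^-})=0$ for $i>0$.

**Step 1: the sets $V_m$.** The function $\min_iu_i$ is linear on cones, vanishes at $e_S$ for $S\ne[n]$, and is $1$ at $\mathbf 1$. So for $\mathcal L_{g^-}$ the function $\psi$ of Lemma 1.3 is $\psi(u)=\hat g(u)-\min_iu_i$. It is a difference of concave functions, so the convexity argument of Proposition 1.4 is not available. Fix $m$ with $m([n])=g([n])-1$. The function $g-m$ is again supermodular, and $\widehat{g-m}(u)=\hat g(u)-\langle m,u\rangle$. Replacing $g$ by $g-m$ we may assume $m=0$ and $g([n])=1$. Let $P=P_g$. Then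
$$V_0=\{\hat g(u)>\min_iu_i\}=\bigcup_{i=1}^nV_i,\qquad V_i=\{u\in N_{\mathbb R}:\langle p-e_i,u\rangle>0\ \text{for all }p\in P\}.$$
(From here on, $V_i$ for $i\in[n]$ has this meaning.) Each $V_i$ is convex.

**Example 6.1.** For $n=3$ and $P=\{e_1\}$ we get $V_0=\{u_1>\min_iu_i\}=V_2\cup V_3$ with $V_i=\{u_1>u_i\}$. It contains $(0,-1,5)$ and $(0,5,-1)$ but not their midpoint $(0,2,2)$, so it is not convex. But $e_1\in V_2\cap V_3$, so it is star-shaped. This is what happens in general.

**Step 2: the nonempty $V_i$ have a common point.** Let $J=\{i:V_i\ne\emptyset\}$, and suppose $J\neq\emptyset$. We claim $\bigcap_{i\in J}V_i\ne\emptyset$. If $i\in J$, then $e_i\notin P$, since $p=e_i$ would require $0>0$.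

Suppose the intersection is empty. Then no $u$ is positive on all of the compact convex set $\operatorname{conv}\bigcup_{i\in J}(P-e_i)$, which lies in the hyperplane of sum zero, whose dual is $N_{\mathbb R}$. By strict separation of a point from a compact convex set, $0$ belongs to it. This set equals $P-\Delta_J$ with $\Delta_J=\operatorname{conv}\{e_i:i\in J\}$: the set $P-\Delta_J$ is convex and contains each $P-e_i$, and $p-\sum\lambda_ie_i=\sum\lambda_i(p-e_i)$ for $\lambda_i\ge0$, $\sum\lambda_i=1$. So there is a point $x\in P\cap\Delta_J$. Therefore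
$$g(S)\le x(S)\le1\quad\text{for all }S\subseteq[n].$$
Let $i\in J$. Since $e_i\notin P=P_g$ and $e_i([n])=1=g([n])$, there is a set $S_i$ with $g(S_i)>e_i(S_i)\ge0$. As $g(S_i)$ is an integer and at most $1$, we get $g(S_i)=1$ and $e_i(S_i)=0$, so $i\notin S_i$. Next, if $g(S)=g(S')=1$, then $2\le g(S\cap S')+g(S\cup S')$ with both terms at most $1$, so $g(S\cap S')=1$. Hence $S:=\bigcap_{i\in J}S_i$ has $g(S)=1$. But $S\cap J=\emptyset$ and $x$ is supported on $J$, so $x(S)=0<g(S)$, contradicting $x\in P_g$.

**Step 3: conclusion.** If $J=\emptyset$, then $V_0=\emptyset$. Otherwise $V_0=\bigcup_{i\in J}V_i$ is a union of convex sets with a common point, hence star-shaped with respect to that point. Lemma 1.3 gives the vanishing in every weight. So (B) holds for $r=n$.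

## 7. The induction on ground set and corank

**Set-up.** We prove Theorem 5.1 by induction on $(n,n-r)$ in lexicographic order. The case $n-r=0$ is Proposition 1.4 and Section 6; this includes $n=1$. Let $n-r\ge1$, and assume (A) and (B) for all smaller ground sets and, on ground sets of size $n$, for all smaller coranks. In particular we have them for $L''$, with the notation of Section 4. Let $g$ be supermodular.

**Step 1: a filtration in the right order.** This step fixes the order in which boundary divisors are subtracted, so that the pieces will be of type (A) or (B). List the members of $\mathcal G$ as $F_1,\dots,F_\alpha$ with $|F_a|$ weakly increasing, and then those of $\mathcal B$ as $F_{\alpha+1},\dots,F_\beta$ with $|F_a|$ weakly increasing. A flat $F\ne E$ of $M\setminus e$ containing a member of $\mathcal B$ is again in $\mathcal B$, because closure is monotone. Hence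
$$F_a\subsetneq F_b\ \Longrightarrow\ a<b.\tag{6}$$
For $\mathcal N\in\{\mathcal L_g|_{W''},\ \mathcal L_{g^-}|_{W''}\}$ and $0\le k\le\beta$ put
$$\mathcal N_k=\mathcal N\Big(-\sum_{a\le k}D_{F_a\cup e}\Big),\qquad\mathcal Q_k=\mathcal N_{k-1}/\mathcal N_k=\mathcal N_{k-1}|_{D_{F_k\cup e}\cap W''}\quad(k\geq 1).$$
Then $\mathcal N_0=\mathcal N$, and by Lemma 4.2
$$\mathcal N_\alpha\cong\mathcal N(-W).\tag{7}$$
The sets $F_a\cup e$ with $1\le a\le\beta$ are all the proper flats of $M''$ containing $e$, and $D_S\cap W''=\emptyset$ for non-flats $S$. So (4) gives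
$$\mathcal N_\beta\cong\mathcal L_{g^-}|_{W''}\qquad\text{if }\mathcal N=\mathcal L_g|_{W''}.\tag{8}$$

**Step 2: the pieces have no higher cohomology.** We claim $H^i(\mathcal Q_k)=0$ for all $i>0$, all $1\le k\le\beta$, and both choices of $\mathcal N$.

Let $F=F_k$ and $G=F\cup e$, a proper nonempty flat of $M''$. By (2), $D_G\cap W''=W_{L''|G}\times W_{L''/G}$. The ground sets are $G$ and $E\setminus F$, both matroids are loopless, and $1\le|G|<n$, $1\le|E\setminus F|<n$ because $F\ne E$.

By definition $\mathcal Q_k$ is the restriction of $\mathcal N$ to this product, twisted by $-\sum_{a<k}D_{F_a\cup e}$. For $a<k$, $D_{F_a\cup e}$ meets $D_G$ only if $F_a$ and $F$ are comparable, and $F_a\supsetneq F$ would force $a>k$ by (6). So only the $a$ with $F_a\subsetneq F$ matter. Conversely, every flat $F'\subsetneq F$ of $M\setminus e$ differs from $E$, so it occurs in the list, and by (6) it occurs as some $F_a$ with $a<k$. The sets $F'\cup e$ so obtained are exactly the proper flats of $M''|G$ containing $e$, and $D_{F'\cup e}$ restricts to $D_{F'\cup e}\times X_{E\setminus F}$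 by Step 4 of Section 3. The twist is therefore entirely on the first factor. By (4) on the ground set $G$, restricted to $W_{L''|G}$ where only flats matter, it turns $\mathcal L_{g|G}$ into $\mathcal L_{(g|G)^-}$. Together with (3),
$$\mathcal Q_k\cong\begin{cases}\mathcal L_{(g|G)^-}\boxtimes\mathcal L_{g/G}&\text{if }\mathcal N=\mathcal L_g|_{W''},\\[2pt]\mathcal L_{(g|G)^-}\boxtimes\mathcal L_{(g/G)^-}&\text{if }\mathcal N=\mathcal L_{g^-}|_{W''},\end{cases}$$
restricted to $W_{L''|G}\times W_{L''/G}$. (If $F=\emptyset$, the first factor is a line bundle on a point.) Since $g|G$ and $g/G$ are supermodular, the inductive hypotheses (A) and (B) on the smaller ground sets $G$ and $E\setminus F$ say that each factor has no higher cohomology. By the Künneth formula neither does $\mathcal Q_k$.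

The order is what puts the twist on one factor only: a divisor $D_{F_a\cup e}$ with $F_a\supsetneq F$, if already subtracted, would have twisted the second factor by $-D_{F_a\setminus F}$.

**Step 3: proof of (A) for $L$.** Take $\mathcal N=\mathcal L_g|_{W''}$. We climb up from the $\mathcal L_{g^-}$ end of the path. By (8) and (B) for $L''$, $H^i(\mathcal N_\beta)=0$ for $i>0$. The sequences $0\to\mathcal N_k\to\mathcal N_{k-1}\to\mathcal Q_k\to0$ give exact pieces
$$H^i(\mathcal N_k)\to H^i(\mathcal N_{k-1})\to H^i(\mathcal Q_k)=0\qquad(i>0),$$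
so descending induction on $k$ gives $H^i(\mathcal N_k)=0$ for $i>0$ and all $k$. In particular, by (7),
$$H^i(W'',\mathcal L_g(-W))=0\qquad(i>0).$$
Now use (5). Since $H^1$ of the first term vanishes, $H^0(W'',\mathcal L_g)\to H^0(W,\mathcal L_g)$ is surjective. For $i>0$, $H^i(W,\mathcal L_g)$ sits between $H^i(W'',\mathcal L_g)$, which is $0$ by (A) for $L''$, and $H^{i+1}(W'',\mathcal L_g(-W))=0$; so it vanishes. Finally $H^0(X_{[n]},\mathcal L_g)\to H^0(W'',\mathcal L_g)$ is surjective by (A) for $L''$, hence so is the composite $H^0(X_{[n]},\mathcal L_g)\to H^0(W,\mathcal L_g)$.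

**Step 4: proof of (B) for $L$.** Take $\mathcal N=\mathcal L_{g^-}|_{W''}$. Now the known end is $\mathcal N_0$, so we descend; this costs one degree, which we can afford because no surjectivity is claimed in (B). By (B) for $L''$, $H^j(\mathcal N_0)=0$ for $j\ge1$. For $j\ge2$ the exact piece
$$H^{j-1}(\mathcal Q_k)\to H^j(\mathcal N_k)\to H^j(\mathcal N_{k-1})$$
has first term $0$ by Step 2, so induction on $k$ gives $H^j(\mathcal N_k)=0$ for $j\ge2$ and all $k$. By (7), $H^j(W'',\mathcal L_{g^-}(-W))=0$ for $j\ge2$. Twisting the sequence of $W\subset W''$ by $\mathcal L_{g^-}$, for $i\ge1$ we have the exact sequence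
$$H^i(W'',\mathcal L_{g^-})\to H^i(W,\mathcal L_{g^-})\to H^{i+1}(W'',\mathcal L_{g^-}(-W)).$$
The left term is $0$ by (B) for $L''$ and the right term is $0$ because $i+1\ge2$. So $H^i(W,\mathcal L_{g^-})=0$ for $i>0$.

This completes the induction and proves Theorem 5.1. By the reduction in Section 2, part (A) gives Theorem 2.1: for every field $K$, every $L$ with loopless matroid $M$, every lattice generalized permutohedron $P$ and every $k\ge0$,
$$\dim R^k(P,L)=\chi(W_L,\mathcal O(kP))=\chi(M,\mathcal O(kP)).\qquad\blacksquare$$
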